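# Finite unions of groups are finitely related

## 1. Words, clones and preserved relations

Throughout, $[n]=\{1,\dots,n\}$ with $n\ge 1$, and a *word* is nonempty unless we say otherwise.

**Definition (term operation, clone).** A semigroup term in $k$ variables is a word $t$ in the letters $x_1,\dots,x_k$; not every letter has to occur. On a semigroup $\mathbf S=\langle S,\cdot\rangle$ it induces by evaluation a $k$-ary term operation $t^{\mathbf S}:S^k\to S$. The set of all term operations of all arities is the clone $\operatorname{Clo}(\mathbf S)$.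

*Examples.* In a *left zero semigroup* ($xy=x$ for all $x,y$) a word evaluates to its first letter, so the clone consists of the projections. In the cyclic group $\mathbb Z_r$, written additively, the term operations are the maps $c_1x_1+\dots+c_nx_n$. The zero map is included, being $x_1$ added to itself $r$ times.

**Definition (preservation).** An operation $f:S^k\to S$ preserves $\rho\subseteq S^n$ if applying $f$ coordinatewise to any $k$ tuples in $\rho$ gives a tuple in $\rho$.

*Example.* Let $\rho=\{(a,b,a+b):a,b\in\mathbb Z_r\}$. Then $f:\mathbb Z_r^n\to\mathbb Z_r$ preserves $\rho$ iff $f(a)+f(b)=f(a+b)$ for all $a,b\in\mathbb Z_r^n$, that is, iff $f$ is additive.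

**Definition (finitely related).** A finite semigroup $\mathbf S$ is finitely related if there is a finite set $R$ of finitary relations on $S$ such that $\operatorname{Clo}(\mathbf S)$ is exactly the set of finitary operations preserving every relation in $R$.

*Example.* $\mathbb Z_r$ is finitely related: additive maps $\mathbb Z_r^n\to\mathbb Z_r$ are the maps $\sum c_ix_i$, which are the term operations, so the single relation $\rho$ above determines the clone.

Every term operation preserves every subsemigroup of every power $\mathbf S^n$. On a finite algebra, the operations preserving all subuniverses of all finite powers are exactly the term operations. So what is at stake is whether finitely many relations suffice.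

## 2. Green's relations and unions of groups

Let $S^1$ be $S$ with an identity adjoined. Recall Green's relations: $a\,\mathcal R\,b$ iff $aS^1=bS^1$; $a\,\mathcal L\,b$ iff $S^1a=S^1b$; $a\,\mathcal J\,b$ iff $S^1aS^1=S^1bS^1$; and $\mathcal H=\mathcal R\cap\mathcal L$. We use these textbook facts.

* $\mathcal R$ is a left congruence ($a\,\mathcal R\,b$ implies $ca\,\mathcal R\,cb$), $\mathcal L$ is a right congruence, and $\mathcal R,\mathcal L\subseteq\mathcal J$.
* Every subgroup lies in one $\mathcal H$-class. An $\mathcal H$-class containing an idempotent $e$ is a group $H_e$ with identity $e$.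
* In a completely simple semigroup, $ab\,\mathcal R\,a$ and $ab\,\mathcal L\,b$ for all $a,b$.

**Definition (completely regular).** A semigroup is completely regular if every element lies in a subgroup; that is, it is a union of groups.

By the second fact, each $\mathcal H$-class of a completely regular semigroup is then a group with exactly one idempotent.

*Examples.* Groups, semilattices (commutative semigroups with $x^2=x$) and left zero semigroups are completely regular. The following one will accompany us. Let
$$\mathbf F=\{1,a,b,ab,ba\},$$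
where products are computed by concatenating and deleting repeated letters, keeping first occurrences: $ab\cdot ba=ab$, $a\cdot ba=ab$. Every element is idempotent, so $\mathbf F$ is a union of trivial groups. Its $\mathcal J$-classes are $\{1\},\{a\},\{b\},\{ab,ba\}$. Since $ab\cdot F=\{ab\}$ and $ba\cdot F=\{ba\}$, the relation $\mathcal R$ is equality. Since $ab\cdot ba=ab$ and $ba\cdot ab=ba$, we have $ab\,\mathcal L\,ba$.

*Non-example.* The 6-element Brandt monoid consists of the four $2\times2$ matrix units, the zero matrix and the identity matrix. Here $e_{12}^2=0$ and all higher powers are $0$, so $e_{12}$ lies in no subgroup.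

**Clifford's theorem** (Howie, *Fundamentals of Semigroup Theory*, Thm 4.1.3). In a completely regular semigroup $\mathcal J$ is a congruence, $Y=S/\mathcal J$ is a semilattice, and each $\mathcal J$-class $S_y$ ($y\in Y$) is completely simple.

We write $\eta:S\to Y$ for the quotient map, $\wedge$ for the product in $Y$, and $y\le z$ for $y\wedge z=y$. For a word $t$ let $c(t)$, the *content*, be its set of letters. As $\eta$ is a homomorphism into a semilattice,
$$\eta(t(a))=\bigwedge_{x_i\in c(t)}\eta(a_i).\tag{1}$$
For $a\in S^n$ put $\eta(\Pi a)=\bigwedge_{i\in[n]}\eta(a_i)$.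

*Example.* In $\mathbf F$, $\eta$ records which of the letters $a,b$ occur.

## 3. Finite relatedness for unions of groups: the two theorems

Finite groups, finite commutative semigroups, finite regular bands, finite Clifford semigroups and finite semigroups with a single idempotent are known to be finitely related. The 6-element Brandt monoid is known not to be. All the positive classes with enough idempotents in this list are special unions of groups, and the Brandt monoid is not a union of groups. The problem (doi:10.1007/s00233-012-9455-6) is: *is every finite completely regular semigroup finitely related?* The answer is yes.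

**Theorem 1.** Every finite completely regular semigroup is finitely related.

**Theorem 2.** Let $\mathbf S$ be a finite semigroup such that for some $k\ge1$ every product of $k$ elements lies in a subgroup of $\mathbf S$. Then $\mathbf S$ is finitely related.

For $k=1$, Theorem 2 is Theorem 1. We prove Theorem 1 first (Sections 4–11), and then see what must change for Theorem 2 (Sections 12–16).

## 4. Minors and the chain $E_d$

The purpose of this section is to replace relations by something one can compute with. Let $\mathbf S$ be any finite semigroup and $C=\operatorname{Clo}(\mathbf S)$. A superscript $(n)$ denotes the $n$-ary members of a set of operations.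

**Definition (minor).** For $f:S^n\to S$ and $\sigma:[n]\to[l]$ let $f^\sigma:S^l\to S$ be $f^\sigma(b)=f(b\circ\sigma)$, that is, $f^\sigma(y_1,\dots,y_l)=f(y_{\sigma(1)},\dots,y_{\sigma(n)})$. For a word $t$, $t^\sigma$ is obtained by renaming letters.

*Example.* If $f=x_1x_2x_3$ and $\sigma(1)=\sigma(3)=1$, $\sigma(2)=2$, then $f^\sigma=y_1y_2y_1$.

Clearly $(f^\sigma)^\tau=f^{\tau\sigma}$, $(fg)^\sigma=f^\sigma g^\sigma$ for pointwise products, and $c(t^\sigma)=\sigma(c(t))$. Later we need a smaller set of terms than $C$, so we do the bookkeeping once. Let $\Phi\subseteq C$ be closed under minors and under pointwise products of operations of equal arity, and for $d\ge1$ put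
$$\Phi_d=\{f\text{ of any arity }n:\ f^\sigma\in\Phi\text{ for all }\sigma:[n]\to[d]\}.$$

* **(M1)** $\Phi\subseteq\Phi_d$, and $\Phi_d$ is closed under minors and pointwise products. Indeed $(f^\tau)^\sigma=f^{\sigma\tau}$ and $(fg)^\sigma=f^\sigma g^\sigma$.
* **(M2)** $\Phi_{d'}\subseteq\Phi_d$ for $d\le d'$. Let $\iota:[d]\to[d']$ be the inclusion and $r:[d']\to[d]$ a retraction. Then $f^\sigma=(f^{\iota\sigma})^r$, and $f^{\iota\sigma}\in\Phi$. Consequently, for $f\in\Phi_d$, all minors $f^\sigma$ with $\sigma:[n]\to[l]$, $l\le d$, are in $\Phi$.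
* **(M3)** $\Phi_d^{(n)}=\Phi^{(n)}$ if $n\le d$: take $\sigma=\mathrm{id}$ in (M2).

For $\Phi=C$ we write $E_d$ instead of $\Phi_d$. So $E_1\supseteq E_2\supseteq\cdots\supseteq C$, and by (M3) the intersection of the chain is $C$.

**Lemma 3.** If $E_d=C$ for some $d$, then $\mathbf S$ is finitely related.

*Proof.* Let $\Gamma=\{(t(b))_{b\in S^d}:t\in C^{(d)}\}\subseteq S^{S^d}$, a relation of arity $|S|^d$. Composites of term operations are term operations, so terms preserve $\Gamma$. Let an $n$-ary $f$ preserve $\Gamma$, and let $\sigma:[n]\to[d]$. Apply $f$ to the tuples of the projections $\pi_{\sigma(1)},\dots,\pi_{\sigma(n)}$, which are in $\Gamma$. The result is $(f^\sigma(b))_{b\in S^d}\in\Gamma$, so $f^\sigma\in C$. Hence $f\in E_d=C$, and the single relation $\Gamma$ determines $C$. $\square$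

**Partitions.** An onto map $\sigma:[n]\to[l]$ is a partition of $[n]$ into $l$ labelled blocks. We call $f^\sigma$ the minor of $f$ *for* the partition and think of its variables as indexed by the blocks. Tuples constant on the blocks are those of the form $\alpha\circ\sigma$, and $f(\alpha\circ\sigma)=f^\sigma(\alpha)$. If $\pi'$ coarsens $\pi$, the minor for $\pi'$ is the minor $(f^\sigma)^\tau$ of the minor for $\pi$, where $\tau$ sends each block of $\pi$ to the block of $\pi'$ containing it. So a word for $\pi$ becomes a word for $\pi'$ by renaming letters along $\tau$.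

Given $a^1,\dots,a^r\in S^n$, the *partition by* $a^1,\dots,a^r$ puts $i,i'$ in one block iff $a^j_i=a^j_{i'}$ for all $j$. It has at most $|S|^r$ blocks, and all $a^j$ are constant on them. Moreover:
$$\text{if }a^1,a^2\text{ are among these tuples and differ exactly at }i,\text{ then }\{i\}\text{ is a block.}\tag{2}$$
Indeed, if $l\ne i$ were equivalent to $i$, then $a^1_i=a^1_l=a^2_l=a^2_i$.

*Example.* For $a=(0,0,1,1)$ and $b=(0,1,1,1)$ the blocks are $\{1\},\{2\},\{3,4\}$.

The use of all this is as follows: if $f\in E_d$ and $|S|^r\le d$, then on any $r$ given tuples $f$ agrees with one word.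

## 5. Left zero semigroups, and a lemma on choosing blocks

We first try a left zero semigroup with $|S|\ge2$, whose clone is the set of projections. Is $E_d=C$ for some $d$? Not for $d=2$ when $S=\{0,1\}$: the majority operation $M$ satisfies $M(x,x,y)=M(x,y,x)=M(y,x,x)=x$ and $M(x,x,x)=x$. So all its minors along maps $[3]\to[2]$ are projections, but $M$ is not one. With three blocks things improve, and the reason is purely combinatorial.

**Lemma 4 (choosing blocks).** Let $d\ge3$. Suppose each partition $\pi$ of $[n]$ into at most $d$ blocks is assigned a nonempty set $\kappa(\pi)$ of its blocks, such that whenever $\pi'$ coarsens $\pi$, a block of $\pi'$ is in $\kappa(\pi')$ iff it contains a block in $\kappa(\pi)$. Then there is a nonempty $A\subseteq[n]$ such that $\kappa(\pi)$ consists of the blocks of $\pi$ meeting $A$, for every $\pi$.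

*Proof.* For nonempty $B\subseteq[n]$ let $B\in\mathcal U$ iff $B\in\kappa(\{B,[n]\setminus B\})$, where an empty block is omitted. If $B$ is a block of some $\pi$ with at most $d$ blocks, coarsen $\pi$ to $\{B,[n]\setminus B\}$. The only block of $\pi$ inside $B$ is $B$, so $B\in\kappa(\pi)$ iff $B\in\mathcal U$. Let $B_1,B_2$ be disjoint and nonempty. Coarsening $\{B_1,B_2,\text{rest}\}$ to $\{B_1\cup B_2,\text{rest}\}$ shows
$$B_1\cup B_2\in\mathcal U\iff B_1\in\mathcal U\text{ or }B_2\in\mathcal U.$$
Adding one point at a time, $B\in\mathcal U$ iff $B\cap A\neq\emptyset$, where $A=\{i:\{i\}\in\mathcal U\}$. Finally $[n]\in\mathcal U$ because $\kappa(\{[n]\})\ne\emptyset$, so $A\ne\emptyset$. $\square$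

*Left zero semigroups, finished.* Let $d\ge\max(3,|S|)$ and $f\in E_d^{(n)}$. The minor for each $\pi$ with at most $d$ blocks is the projection to one block variable; let $\kappa(\pi)$ consist of this block. Lemma 4 applies. If $A$ had two elements $i\ne j$, the partition $\{\{i\},\{j\},\text{rest}\}$ would have two chosen blocks. So $A=\{i\}$, and the partition by $a$ (at most $|S|$ blocks) gives $f(a)=a_i$. Hence $E_d=C$.

## 6. Where the letter-by-letter approach stops

In $\mathbb Z_r$ and in left zero semigroups, membership in the clone is visible on few tuples at a time. In general we have, for every short list of tuples, a word agreeing with $f$ there, but the word depends on the list. A sensible plan is to build a single word in stages: find a word $t$ with $f(a)\,\mathcal R\,t(a)$ for all $a$, a word $u$ with $f(a)\,\mathcal L\,u(a)$ for all $a$, combine them to a word $\mathcal H$-related to $f$, and repair the remaining error inside the groups $H_e$. Each stage has an exact point where the obvious attempt stops.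

*The group stage.* For fixed $n$ the chain $E_d^{(n)}$ reaches $C^{(n)}$ by (M3), but only the bound $d=n$ is evident, and we need one $d$ for all $n$. The remedy (Section 8) is to measure the error groups by numbers attached to tuples $a\in S^n$, and to compare tuples of different lengths by a well-quasi-order.

*The $\mathcal R$-stage.* We shall see that the $\mathcal R$-class of $u(a)$ depends only on the initial part of $u$ up to the first occurrence of its last new letter. So one would read off from the minors the order in which variables first occur, strip the last variable $x_n$, find $f_0$ in $n-1$ variables with $f(a',s)\,\mathcal R\,f_0(a')s$, and recurse. There are three obstacles.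

1. *The order may be invisible.* In a left zero semigroup $xyz=xzy$ as operations. So a dichotomy is needed. It turns out that if the order is not visible, then $\mathcal R$-classes are so rigid that only the first letter matters (Section 9).
2. *$f_0$ is seen only through the products $f_0(a')s$.* So it is determined only modulo the relation $a\sim b$ iff $as\,\mathcal R\,bs$ for all $s$. This suggests induction on $|S|$ via $S/{\sim}$. But in $\mathbf F$ the relation $\sim$ is equality: take $s=1$ and recall that $\mathcal R$ is equality.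
3. *Induction on the arity is no immediate way out.* We shall only get $f_0\in E_{d-1}$, losing one with each stripped variable. Knowing $f_0\,\mathcal R\,t$ for a word $t$ would not suffice either, because we need $f_0(a')s\,\mathcal R\,t(a')s$ and $\mathcal R$ is only a *left* congruence.

The way past 2 and 3 is that both sides cannot be bad at once. If $\sim$ and its left–right dual are both equality, the semigroup is a semilattice, where the order is invisible. So when $\sim$ is equality and the order is visible, the $\mathcal L$-stage can be done first, for *all* full operations, including $f_0$. Together with the group stage this upgrades "$f_0\,\mathcal R\,t$" to "$f_0$ is a term operation" (Section 11).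

From here to the end of Section 11, $\mathbf S$ is finite and completely regular. We prove by induction on $|S|$:
$$\text{there is }d\text{ with }E_d(\mathbf S)=C(\mathbf S).\tag{3}$$
By (M2) it then holds for all larger $d$. With Lemma 3 this gives Theorem 1. For $|S|=1$, (3) is trivial, so let $|S|\ge2$.

*Duality.* In the opposite semigroup $\mathbf S^{\mathrm{op}}$ a word evaluates as its reversal does in $\mathbf S$. So $\operatorname{Clo}(\mathbf S^{\mathrm{op}})=\operatorname{Clo}(\mathbf S)$, and $E_d$ is the same for both. $\mathcal R$ and $\mathcal L$ are exchanged, while $\mathcal J,\mathcal H,\eta$ are unchanged.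

## 7. Calculus inside $\mathcal J$-classes, and full operations

Fix $m\ge2$ divisible by the orders of all the groups $H_e$. Then $x^{m+1}=x$ on $S$, and $x^0:=x^m$ is the identity of the $\mathcal H$-class of $x$.

**(F)** *If $\eta(q)\ge\eta(p)$, then $pq\,\mathcal R\,p$ and $qp\,\mathcal L\,p$.* Indeed $pq=p(p^0q)$, and both $p$ and $p^0q$ lie in the completely simple semigroup $S_{\eta(p)}$. The dual argument gives $\mathcal L$.

In particular, if $\eta(p)=\eta(q)$, then $pq\,\mathcal R\,p$ and $pq\,\mathcal L\,q$. The next fact moves one group of a $\mathcal J$-class onto another by term operations.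

**(G)** *Let $e,e'$ be idempotents with $\eta(e)=\eta(e')$, and let $p=ee'$, $q=e'(ee'e)^{m-1}$. Then $pq=e$, $qp=e'$, and $x\mapsto pxq$ is a group isomorphism $H_{e'}\to H_e$ with inverse $w\mapsto qwp$.*

*Proof.* By (F), $ee'e$ is $\mathcal R$- and $\mathcal L$-related to $e$, so it lies in $H_e$, and so does $z=(ee'e)^{m-1}$. Then $pq=ee'z=ee'ez=(ee'e)^m=e$. By (F), $p\,\mathcal R\,e$, $p\,\mathcal L\,e'$, $q=e'z\,\mathcal R\,e'$, and $q\,\mathcal L\,z\,\mathcal L\,e$. Again by (F), $qp\,\mathcal R\,q\,\mathcal R\,e'$ and $qp\,\mathcal L\,p\,\mathcal L\,e'$, so $qp\in H_{e'}$. As $qe=e'ze=q$, we get $qpqp=q(pq)p=qep=qp$. So $qp$ is the idempotent of $H_{e'}$, namely $e'$.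

For $x,x'\in H_{e'}$ we have $pxq\,\mathcal R\,p\,\mathcal R\,e$ and $pxq\,\mathcal L\,q\,\mathcal L\,e$, so $pxq\in H_e$. Further $(pxq)(px'q)=px(qp)x'q=pxe'x'q=pxx'q$ and $q(pxq)p=e'xe'=x$. For $w\in H_e$, $qwp\,\mathcal R\,q\,\mathcal R\,e'$ and $qwp\,\mathcal L\,p\,\mathcal L\,e'$, so $qwp\in H_{e'}$, and $p(qwp)q=ewe=w$. $\square$

*Notation.* For operations, $f\,\mathcal R\,g$ means $f(a)\,\mathcal R\,g(a)$ for all $a$. For words we compare the induced operations over a common variable set. Similarly for $\mathcal L,\mathcal H$. If $u\,\mathcal R\,v$ for words, this is preserved by substitution and by multiplication on the left.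

**Definition (full).** $f:S^n\to S$ is full if $\eta(f(a))=\eta(\Pi a)$ for all $a\in S^n$.

*Example.* On $\mathbf F$, $x_1x_2$ is full, but the binary projection $x_1$ is not: at $(1,a)$ it gives $1$, while $\eta(1)\wedge\eta(a)=\eta(a)\neq\eta(1)$.

Minors $f^\sigma$ of a full $f$ with $\sigma$ onto are full. The next lemma removes the variables that do not matter. It is stated a little more generally, for later use.

**Lemma 5.** Let $\mathbf S$ be a finite semigroup with $|S|\ge2$, $\eta:S\to Y$ a homomorphism onto a semilattice, $\Phi\subseteq C$ closed under minors and products, $d\ge\max(3,|S|^2)$, and $f\in\Phi_d^{(n)}$. There are a nonempty $A\subseteq[n]$ and a full $g\in\Phi_d$ of arity $|A|$ with $f(a)=g(a|_A)$ for all $a$.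

*Proof.* If $|Y|=1$, every operation is full; take $A=[n]$, $g=f$. Otherwise choose $u,v\in S$ with $\eta(u)>\eta(v)$. (For distinct $y,y'\in Y$, the element $y\wedge y'$ is strictly below one of them.)

**Step 1: contents.** Evaluate a word $t$ with $v$ for $x_i$ and $u$ for the other letters. By (1) the value has $\eta$-image $\eta(v)$ if $x_i\in c(t)$, and $\eta(u)$ otherwise. So $c(t)$ is determined by the operation $t^{\mathbf S}$. Hence for each partition $\pi$ with at most $d$ blocks the minor of $f$, being induced by a word, has a well-defined nonempty content $\kappa(\pi)$, a set of blocks. Since $c(t^\tau)=\tau(c(t))$, Lemma 4 applies and gives $A$.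

**Step 2: $f$ depends only on $A$.** The partition by $a$ has at most $|S|\le d$ blocks, and its content consists of the blocks meeting $A$. So $\eta(f(a))=\bigwedge_{i\in A}\eta(a_i)$. Let $j\notin A$, and let $a,b$ differ exactly at $j$. In the partition by $a,b$, with at most $|S|^2\le d$ blocks, $\{j\}$ is a block by (2), and it is not in the content. So the word for this minor does not contain the letter of $\{j\}$, and $f(a)=f(b)$. Hence $f(a)=g(a|_A)$ for some $g$, which is full by the formula for $\eta(f(a))$.

**Step 3: $g\in\Phi_d$.** $g$ is the minor of $f$ along a map $[n]\to A$ fixing $A$ pointwise and sending all $j\notin A$ into $A$. $\square$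

For a semilattice $\mathbf S$ (with $\eta=\mathrm{id}$, $\Phi=C$) we are already done: a full $g$ is $g(a)=\bigwedge a_i$, so $E_d=C$.

In our completely regular $\mathbf S$ we also note:
$$\text{if }f\in E_d^{(n)}\text{ is full, }\sigma:[n]\to[l]\text{ is onto, }l\le d,\text{ there is a word }t\text{ with }c(t)=[l],\ f^\sigma\,\mathcal R\,t.\tag{4}$$
Here $c(t)=[l]$ means that all letters $y_1,\dots,y_l$ occur. Take a word $t$ for $f^\sigma$, which is full. If $|Y|>1$, fullness forces $c(t)=[l]$: if $y_i\notin c(t)$, evaluate with $v$ at $y_i$ and $u$ elsewhere. If $|Y|=1$, replace $t$ by $ty_1\cdots y_l$, which is $\mathcal R$-related to $t$ by (F).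

## 8. The group part: a well-quasi-order bounds $d$ for all arities

**Proposition 6.** There is $d_H$ such that every full $f\in E_{d_H}$ with $f\,\mathcal H\,t$ for some term operation $t$ is a term operation.

*Proof.* Let $e_n=(x_1\cdots x_n)^m\in C^{(n)}$. It is full, and its values are idempotents. Put
$$G_d^{(n)}=\{f\in E_d^{(n)}:f\,\mathcal H\,e_n\}.$$
This is a nonempty finite subsemigroup of the group $\prod_{a\in S^n}H_{e_n(a)}$, hence a subgroup with identity $e_n$. Fix a linear order on $S$, and order each $S^n$ lexicographically. For $a\in S^n$ put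
$$\lambda_d(a)=\{f(a):f\in G_d^{(n)},\ f(c)=e_n(c)\text{ for all }c<a\}.$$
This is a subgroup of $H_{e_n(a)}$, and $\lambda_{d'}(a)\subseteq\lambda_d(a)$ if $d\le d'$.

**Step (a): the numbers $|\lambda_d(a)|$ measure $G_d^{(n)}$.** *We have $|G_d^{(n)}|=\prod_{a\in S^n}|\lambda_d(a)|$.* List $S^n$ as $a^1<\dots<a^N$, and let $K_j=\{f\in G_d^{(n)}:f(a^i)=e_n(a^i)\text{ for }i<j\}$. The homomorphism $f\mapsto f(a^j)$ on $K_j$ has image $\lambda_d(a^j)$ and kernel $K_{j+1}$. Finally $K_1=G_d^{(n)}$ and $K_{N+1}=\{e_n\}$.

**Step (b): comparing tuples of different lengths.** Regard tuples as words over the alphabet $S$. For $a\in S^n$, $b\in S^l$ write $a\le_Eb$ if there is a strictly increasing $h:[n]\to[l]$ with $a=b\circ h$ such that for every $j\in[l]$ there is $i\in[n]$ with $h(i)\le j$ and $a_i=b_j$. (This order is from Aichinger–Mayr–McKenzie, J. Eur. Math. Soc. 16 (2014).)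

*Example.* $01\le_E0110$ via $h(1)=1$, $h(2)=2$. But $01\not\le_E101$: the only embedding is $h(1)=2$, $h(2)=3$, and for $j=1$ no $i$ has $h(i)\le1$.

*Claim: every infinite sequence $a^{(1)},a^{(2)},\dots$ of nonempty words over $S$ has members $a^{(i)}\le_Ea^{(j)}$ with $i<j$.* Write each word as $s_1u_1s_2u_2\cdots s_ru_r$, where $s_1,\dots,s_r$ are its distinct letters in order of first occurrence and $u_q$ is a possibly empty word over $\{s_1,\dots,s_q\}$. There are finitely many possible $(s_1,\dots,s_r)$; pass to a subsequence where it is constant. By Higman's lemma, words over a finite alphabet are well-quasi-ordered by the scattered subword relation, and finite products of well-quasi-orders are well-quasi-orders. So there are $i<j$ such that each $u_q^{(i)}$ is a scattered subword of $u_q^{(j)}$. Let $h$ map the displayed $s_q$ to the displayed $s_q$, and $u_q^{(i)}$ into $u_q^{(j)}$. It is strictly increasing and preserves letters. A letter at position $j'$ of the larger word equals some $s_q$ whose first occurrence is at a position $\le j'$, and that position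 is the $h$-image of the displayed $s_q$. So the extra condition holds.

**Step (c): the numbers decrease along $\le_E$.** *If $a\le_Eb$, then $|\lambda_d(b)|\le|\lambda_d(a)|$ for every $d$.* Let $h$ be as above. Define $\tau:[l]\to[n]$ by $\tau(h(i))=i$, and for $j\notin\operatorname{im}h$ let $\tau(j)$ be some $i$ with $h(i)<j$ and $a_i=b_j$. Then $\tau$ is onto, $a\circ\tau=b$, and always $h(\tau(j))\le j$. So $j<h(i)$ implies $h(\tau(j))<h(i)$, that is, $\tau(j)<i$.

Let $c\in S^n$, $c<a$, with first difference at $i$. For $j<h(i)$ we have $\tau(j)<i$, so $c\circ\tau$ and $a\circ\tau=b$ agree before position $h(i)$. At $h(i)$ they have the entries $c_i<a_i$. Hence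
$$c<a\ \Longrightarrow\ c\circ\tau<b.\tag{5}$$

Let $e'=e_l^\tau\in C^{(n)}$, so $e'(c)=e_l(c\circ\tau)$ is idempotent. As $\tau$ is onto, $\eta(e'(c))=\eta(e_n(c))$ for all $c$. Let $p=e_ne'$ and $q=e'(e_ne'e_n)^{m-1}$, both in $C^{(n)}$. For $g\in G_d^{(l)}$ with $g(c)=e_l(c)$ for all $c<b$, put $\tilde g=pg^\tau q\in E_d^{(n)}$. Since $g^\tau(c)=g(c\circ\tau)\,\mathcal H\,e_l(c\circ\tau)=e'(c)$, (G) gives $\tilde g(c)\in H_{e_n(c)}$ for all $c$, so $\tilde g\in G_d^{(n)}$. For $c<a$, (5) gives $g^\tau(c)=e_l(c\circ\tau)=e'(c)$, so $\tilde g(c)=p(c)e'(c)q(c)=p(c)q(c)=e_n(c)$. Hence $p(a)\,g(b)\,q(a)=\tilde g(a)\in\lambda_d(a)$. By (G), $x\mapsto p(a)xq(a)$ is injective on $H_{e'(a)}=H_{e_l(b)}$, and every element of $\lambda_d(b)$ is such a $g(b)$. So $|\lambda_d(b)|\le|\lambda_d(a)|$.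

**Step (d): uniform stabilization.** *There is $d_H$ with $\lambda_d(a)=\lambda_{d_H}(a)$ for all $d\ge d_H$ and all tuples $a$ of all lengths.* Otherwise, beyond every bound some $\lambda_d(a)$ shrinks in passing from $d$ to $d+1$. So there are $d_1<d_2<\cdots$ and words $a^{(j)}$ with $|\lambda_{d_j}(a^{(j)})|>|\lambda_{d_j+1}(a^{(j)})|$. Pass to a subsequence with $|\lambda_{d_j+1}(a^{(j)})|=r$ constant, and choose $i<j$ with $a^{(i)}\le_Ea^{(j)}$. As $d_j\ge d_i+1$, step (c) gives
$$r<|\lambda_{d_j}(a^{(j)})|\le|\lambda_{d_j}(a^{(i)})|\le|\lambda_{d_i+1}(a^{(i)})|=r,$$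
a contradiction.

**Step (e): conclusion.** For $d\ge d_H$ we have $G_d^{(n)}\subseteq G_{d_H}^{(n)}$, and by (a) and (d) both have the same size, so they are equal. With $d\ge n$, (M3) gives $G_{d_H}^{(n)}\subseteq C$. Let $f\in E_{d_H}^{(n)}$ be full with $f\,\mathcal H\,t\in C$. Put $t^0=t^m\in C$. Then $\eta(t^0(a))=\eta(f(a))=\eta(e_n(a))$ for all $a$, and $f(a)\in H_{t^0(a)}$. With $p=e_nt^0$ and $q=t^0(e_nt^0e_n)^{m-1}$, (G) gives $pfq\in G_{d_H}^{(n)}\subseteq C$. Since $qp=t^0$ pointwise, $f=t^0ft^0=q(pfq)p\in C$. $\square$

## 9. The $\mathcal R$-part when the order of letters is invisible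

For a word $u$ let $\bar0(u)$ be the letter whose first occurrence comes last. Write $u=u_0xu_1$ with $x=\bar0(u)$ and $c(u_0)=c(u)\setminus\{x\}$ ($u_0,u_1$ possibly empty). For $u=xyxzy$ we have $\bar0(u)=z$, $u_0=xyx$, $u_1=y$. By (1) and (F),
$$u\ \mathcal R\ u_0x.\tag{6}$$

**Definition ($\mathcal R$-ordered).** $\mathbf S$ is $\mathcal R$-ordered if for all words $u,v$ with $c(u)=c(v)$: $u\,\mathcal R\,v$ implies $\bar0(u)=\bar0(v)$.

*Examples.* Left zero semigroups are not $\mathcal R$-ordered ($xyz=xzy$). Neither are semilattices or groups ($xy\,\mathcal R\,yx$). But $\mathbf F$ is $\mathcal R$-ordered. Indeed, let $c(u)=c(v)$, $x=\bar0(u)\ne x'=\bar0(v)$, and substitute $x\mapsto a$, $x'\mapsto b$, all other letters $\mapsto1$. In $u$ the letter $x'$ occurs before $x$, so $u$ becomes $ba$; likewise $v$ becomes $ab$. These are not $\mathcal R$-related.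

The next lemma shows what failure of $\mathcal R$-orderedness buys us.

**Lemma 7.** Let $\mathbf S$ be not $\mathcal R$-ordered. For $z\in S$ and $y\le\eta(z)$, all elements $zs$ $(s\in S_y)$ lie in one $\mathcal R$-class, denoted $\theta_y(z)$. If $y'\le y\le\eta(z)\wedge\eta(z')$ and $\theta_y(z)=\theta_y(z')$, then $\theta_{y'}(z)=\theta_{y'}(z')$.

*Examples.* In a left zero semigroup $\theta(z)=\{z\}$; in a semilattice $\theta_y(z)=\{y\}$; in a group $\theta(z)$ is the whole group.

*Proof.* **Step 1: idempotents below $e$ commute up to $\mathcal R$.** Let $u\,\mathcal R\,v$, $c(u)=c(v)$, $\bar0(u)=x\ne x'=\bar0(v)$. By (6), $u_0x\,\mathcal R\,v_0x'$, where $x'\in c(u_0)\not\ni x$ and $x\in c(v_0)\not\ni x'$. Let $e$ be an idempotent and $g,h$ idempotents in $eSe$. Substitute $x'\mapsto g$, $x\mapsto h$, and all other letters $\mapsto e$. Then $u_0$ becomes a product of $g$'s and $e$'s with at least one $g$, which equals $g$ because $eg=ge=g=g^2$. Likewise $v_0$ becomes $h$. Hence $gh\,\mathcal R\,hg$.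

**Step 2: the first claim.** Let $y\le\eta(e)$, $s,s'\in S_y$, $g=(ese)^0$, $h=(es'e)^0$. These are idempotents in $eSe\cap S_y$. By (F) and Step 1,
$$es\,\mathcal R\,ese\,\mathcal R\,g\,\mathcal R\,gh\,\mathcal R\,hg\,\mathcal R\,h\,\mathcal R\,es'e\,\mathcal R\,es'.$$
For $z\in S$ with $y\le\eta(z)$ take $e=z^0$, and multiply on the left by $z=zz^0$: $zs\,\mathcal R\,zs'$.

**Step 3: the second claim.** Let $s\in S_y$. Then $zs\,\mathcal R\,z's$, so $zs=z'sr$ for some $r\in S^1$. Now $\eta(sr)\le y\le\eta(z')$, so $\eta(sr)=\eta(z'sr)=\eta(zs)=y$. For $s'\in S_{y'}$ we have $z(ss')=z'(srs')$ with $ss',srs'\in S_{y'}$. So $\theta_{y'}(z)$ and $\theta_{y'}(z')$ have a common element and are equal. $\square$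

**Lemma 8.** If $\mathbf S$ is not $\mathcal R$-ordered and $d\ge|S|^4$, every full $f\in E_d$ is $\mathcal R$-related to a term operation.

*Proof.* Let $f$ be $n$-ary. If $n=1$, $f\in C$ by (M3). Let $n\ge2$. For a full operation $f$ call $i$ *$\theta$-essential* if there are $a,b\in S^n$ differing exactly at $i$ with $\theta_y(f(a))\ne\theta_y(f(b))$ for $y=\eta(\Pi a)\wedge\eta(\Pi b)$.

**Step 1: terms have at most one $\theta$-essential variable.** Let $t=x_it'$ be a word ($t'$ possibly empty) and $y\le\eta(\Pi a)$. For $s\in S_y$ we have $t(a)s=a_i(t'(a)s)$ and $t'(a)s\in S_y$, so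
$$\theta_y(t(a))=\theta_y(a_i).\tag{7}$$
If $a,b$ differ exactly at some $j\ne i$ and $y=\eta(\Pi a)\wedge\eta(\Pi b)$, then $a_i=b_i$ and (7) gives $\theta_y(t(a))=\theta_y(t(b))$. So a full term operation has at most one $\theta$-essential variable.

**Step 2: so has $f$.** Suppose $i\ne j$ are $\theta$-essential for $f$, with witnesses $(a,b)$ and $(a',b')$. Take the partition by $a,b,a',b'$, with at most $|S|^4\le d$ blocks. By (2), $\{i\}$ and $\{j\}$ are blocks. The minor is a full term operation. The four tuples are constant on blocks, and $\eta(\Pi\,\cdot)$ does not change when we pass to the tuples of block values. So both block variables $\{i\},\{j\}$ are $\theta$-essential for the minor, contradicting Step 1.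

**Step 3: the word.** Choose $i$ such that no $l\ne i$ is $\theta$-essential, fix $j_0\ne i$, and let $\sigma(i)=1$, $\sigma(l)=2$ for $l\ne i$. As $d\ge2$, $f^\sigma$ is induced by a word $t(y_1,y_2)$. Let $j=i$ if $t$ starts with $y_1$, and $j=j_0$ otherwise. *Claim: $f\,\mathcal R\,x_jx_1\cdots x_n$.*

Let $a\in S^n$, $y=\eta(\Pi a)$, and let $a'_i=a_i$, $a'_l=a_{j_0}$ for $l\ne i$. Go from $a$ to $a'$ changing one coordinate $\ne i$ at a time. The tuples on the way have entries among those of $a$, so $\eta(\Pi b)\ge y$ for each of them. For consecutive $b,b'$, the changed coordinate is not $\theta$-essential, so $\theta_w(f(b))=\theta_w(f(b'))$ for $w=\eta(\Pi b)\wedge\eta(\Pi b')=\eta(f(b))\wedge\eta(f(b'))\ge y$. By the second part of Lemma 7, $\theta_y(f(b))=\theta_y(f(b'))$. Hence $\theta_y(f(a))=\theta_y(f(a'))$. As $\eta(f(a))=y$, (F) gives $f(a)\,\mathcal R\,f(a)s$ for $s\in S_y$, so $f(a)\in\theta_y(f(a))$. Finally $f(a')=t(a_i,a_{j_0})$, so by (7) $\theta_y(f(a'))=\theta_y(a_j)$, and this contains $a_j(a_1\cdots a_n)$ because $a_1\cdots a_n\in S_y$. So $f(a)\,\mathcal R\,a_ja_1\cdots a_n$.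 $\square$

## 10. The $\mathcal R$-part when the order of letters is visible

Let $\mathbf S$ be $\mathcal R$-ordered. First, not just the last letter but the whole order is visible.

**Lemma 9.** If $c(u)=c(v)$ and $u\,\mathcal R\,v$, then the first occurrences of letters come in the same order in $u$ and $v$.

*Proof.* Suppose $y$ occurs first before $z$ in $u$, but $z$ before $y$ in $v$. With a new letter $w$ we have $wu\,\mathcal R\,wv$. Substitute $w$ for all letters other than $y,z$. The resulting words are $\mathcal R$-related and have content $\{w,y,z\}$, but their letters $\bar0$ are $z$ and $y$, a contradiction. $\square$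

**Lemma 10 (orders on partitions).** Let $d\ge4$. Suppose for each partition $\pi$ of $[n]$ into at most $d$ blocks a linear order $<_\pi$ on its blocks is given, such that whenever $\pi'$ coarsens $\pi$: $B<_{\pi'}B'$ iff the $<_\pi$-least block of $\pi$ in $B$ precedes the $<_\pi$-least one in $B'$. Then there is $i\in[n]$ such that whenever $\{i\}$ is a block of a partition with at most $d$ blocks, it is the last block.

*Proof.* For disjoint nonempty $B,B'$ let $P(B,B')$ mean $B<B'$ for the partition $\{B,B',\text{rest}\}$ (an empty rest is omitted, here and below). If $B,B'$ are blocks of $\pi$, coarsening $\pi$ to $\{B,B',\text{rest}\}$ shows $B<_\pi B'\iff P(B,B')$. Coarsening $\{B_1,B_2,B',\text{rest}\}$ to $\{B_1\cup B_2,B',\text{rest}\}$ shows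
$$P(B_1\cup B_2,B')\iff P(B_1,B')\text{ or }P(B_2,B').\tag{8}$$
Let $i\prec j$ iff $P(\{i\},\{j\})$. The partitions $\{\{i\},\{j\},\{l\},\text{rest}\}$ show that $\prec$ is a linear order on $[n]$. Let $i$ be its largest element. By (8), $P(B,\{i\})$ for every nonempty $B\subseteq[n]\setminus\{i\}$. So $\{i\}$ is last whenever it is a block. $\square$

Let $f\in E_d^{(n)}$ be full, $d\ge4$, $n\ge2$. For a partition $\pi$ with at most $d$ blocks, (4) gives a word $t$ containing all blocks as letters and $\mathcal R$-related to the minor. By Lemma 9 its first-occurrence order does not depend on the choice of $t$; call it $<_\pi$. If $\pi'$ coarsens $\pi$ via $\tau$, then $t^\tau$ is such a word for $\pi'$, and the first occurrence of a block $B$ of $\pi'$ in $t^\tau$ comes from the $<_\pi$-least block of $\pi$ in $B$. So Lemma 10 applies. We permute variables so that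
$$\text{whenever }\{n\}\text{ is a block of a partition with at most }d\text{ blocks, it is the last block.}\tag{9}$$

**Definition.** Let $a\sim b$ iff $as\,\mathcal R\,bs$ for all $s\in S$.

This is a congruence. If $a\sim b$ and $c\in S$, then $acs\,\mathcal R\,bcs$ since $cs\in S$, and $cas\,\mathcal R\,cbs$ as $\mathcal R$ is a left congruence. Let $\mathbf S_R=\mathbf S/{\sim}$, again completely regular.

*Examples.* On $\mathbf F$, $\sim$ is equality. On $\mathbf F\times\mathbf Z$ with $\mathbf Z=\{0,1\}$ a right zero semigroup ($xy=y$), we have $(p,i)\,\mathcal R\,(q,j)$ iff $p=q$, since $(p,i)=(p,j)(1,i)$ and $\mathcal R$ is equality on $\mathbf F$. So $(p,i)\sim(q,j)$ iff $pc=qc$ for all $c$, iff $p=q$, and $\mathbf S_R\cong\mathbf F$. This semigroup is $\mathcal R$-ordered because its image $\mathbf F$ is.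

The next lemma strips the last variable.

**Lemma 11.** Let $\mathbf S$ be $\mathcal R$-ordered, $d\ge\max(4,|S|^2+1)$, $n\ge2$, $f\in E_d^{(n)}$ full, variables permuted as in (9). There is $f_0\in E_{d-1}(\mathbf S_R)$ of arity $n-1$ such that for $a'\in S^{n-1}$, $s\in S$ and any $c\in S$ with $[c]_\sim=f_0([a'])$: $f(a',s)\,\mathcal R\,cs$. If $\sim$ is equality, $f_0:S^{n-1}\to S$ is full.

*Proof.* **Step 1: strip the last letter from a minor.** Let $\rho:[n-1]\to[l]$ be onto, $l+1\le d$, and extend it to $\sigma:[n]\to[l+1]$ by $\sigma(n)=l+1$. By (4) and (9), $f^\sigma\,\mathcal R\,t$ with $c(t)=[l+1]$ and $\bar0(t)=y_{l+1}$. So $t=t_0y_{l+1}t_1$ with $c(t_0)=[l]$, and $t\,\mathcal R\,t_0y_{l+1}$ by (6). Hence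
$$f(\alpha\circ\rho,s)\ \mathcal R\ t_0(\alpha)s\qquad(\alpha\in S^l,\ s\in S).\tag{10}$$

**Step 2: define $f_0$.** Given $a'\in S^{n-1}$, (10) for the partition by $a'$ (at most $|S|\le d-1$ blocks) gives $c$ with $f(a',s)\,\mathcal R\,cs$ for all $s$. By the definition of $\sim$, the elements $c$ with this property form exactly one $\sim$-class. Define $f_0(a')=[c]_\sim$. By (10), $f_0(\alpha\circ\rho)=[t_0(\alpha)]_\sim$ for *all* onto $\rho$ with $l\le d-1$ and all $\alpha$.

**Step 3: $f_0$ lives on $\mathbf S_R$.** Let $a'_i\sim b'_i$ for all $i$. The partition by $a',b'$ has at most $|S|^2\le d-1$ blocks. With the corresponding $\rho$ we have $a'=\alpha\circ\rho$, $b'=\beta\circ\rho$, where $\alpha_j\sim\beta_j$ for all $j$. So $t_0(\alpha)\sim t_0(\beta)$ and $f_0(a')=f_0(b')$.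

**Step 4: $f_0\in E_{d-1}(\mathbf S_R)$.** For onto $\rho$ with $l\le d-1$ the minor $f_0^\rho$ is induced by $t_0$. A non-onto $\rho:[n-1]\to[d-1]$ factors through its image, so $f_0^\rho$ is a minor of a term operation.

If $\sim$ is equality, $f_0(a')=t_0(\alpha)$ with $c(t_0)=[l]$, so $\eta(f_0(a'))=\eta(\Pi\alpha)=\eta(\Pi a')$. $\square$

Dually, $\mathbf S$ is *$\mathcal L$-ordered* if $\mathbf S^{\mathrm{op}}$ is $\mathcal R$-ordered, $a\approx b$ iff $sa\,\mathcal L\,sb$ for all $s\in S$, and $\mathbf S_L=\mathbf S/{\approx}$.

*Example.* $\mathbf F$ is not $\mathcal L$-ordered: in $\mathbf F$, $uv\,\mathcal L\,vu$ for all $u,v$, because the elements with the same letters are $\mathcal L$-related. So $xy\,\mathcal L\,yx$, while the letters whose last occurrences come first are $x$ and $y$ respectively.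

**Lemma 12.** If $\sim$ and $\approx$ are both equality, $\mathbf S$ is a semilattice. A semilattice is neither $\mathcal R$- nor $\mathcal L$-ordered.

*Proof.* Suppose some $\mathcal J$-class has more than one element, and choose such $S_y$ with $y$ minimal. Let $a,b\in S_y$, $a\,\mathcal R\,b$, $s\in S$. If $\eta(s)\ge y$, then $as\,\mathcal R\,a\,\mathcal R\,b\,\mathcal R\,bs$. Otherwise $y\wedge\eta(s)<y$, and $as,bs$ lie in the singleton $S_{y\wedge\eta(s)}$. So $a\sim b$, hence $a=b$. Thus $\mathcal R$, and dually $\mathcal L$, is trivial on $S_y$. For any $a,b\in S_y$, $a\,\mathcal R\,ab\,\mathcal L\,b$ gives $a=ab=b$, a contradiction. So $\eta$ is an isomorphism $S\cong Y$. In a semilattice $xy=yx$, so $xy\,\mathcal R\,yx$ although $\bar0(xy)\ne\bar0(yx)$; dually for $\mathcal L$. $\square$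

## 11. Assembling Theorem 1

Assume (3) for all completely regular semigroups smaller than $\mathbf S$.

**Claim R.** *There is $d_R$ such that every full $f\in E_{d_R}$ is $\mathcal R$-related to a term operation.* **Claim L** is the dual, with a constant $d_L$; it is Claim R for $\mathbf S^{\mathrm{op}}$.

**Case 1: $\mathbf S$ is not $\mathcal R$-ordered.** Lemma 8 with $d_R=|S|^4$.

**Case 2: $\mathbf S$ is $\mathcal R$-ordered and $|S_R|<|S|$.** By induction $E_{d'}(\mathbf S_R)=C(\mathbf S_R)$ for some $d'$. Take $d\ge\max(4,|S|^2+1,d'+1)$. Let $f\in E_d^{(n)}$ be full, $n\ge2$ ($n=1$ is trivial), variables permuted as in (9). By Lemma 11, $f_0\in E_{d-1}(\mathbf S_R)=C(\mathbf S_R)$ is induced by a word $t_0(x_1,\dots,x_{n-1})$. For $c=t_0(a')$ we have $[c]_\sim=f_0([a'])$, so $f(a',s)\,\mathcal R\,t_0(a')s$. Thus $f\,\mathcal R\,t_0x_n$.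

**Case 3: $\mathbf S$ is $\mathcal R$-ordered and $\sim$ is equality.** This is where $|S|$ does not drop. If $\approx$ were also equality, $\mathbf S$ would be a semilattice by Lemma 12, hence not $\mathcal R$-ordered. So $\approx$ is not equality. Hence $\mathbf S$ is either not $\mathcal L$-ordered, or $\mathcal L$-ordered with $|S_L|<|S|$. By the dual of Case 1 or Case 2, Claim L holds; let $d_L$ be its constant. Put
$$d=\max(4,|S|^2,d_L,d_H)+1.$$
We show by induction on $n$, with $d$ fixed, that every full $f\in E_d^{(n)}$ is $\mathcal R$-related to a term operation. If $n\le d$, $f\in C$ by (M3). Let $n>d$, permute variables as in (9), and take the full $f_0\in E_{d-1}^{(n-1)}(\mathbf S)$ of Lemma 11.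

*The $\mathcal L$-class of $f_0$.* Since $d-1\ge d_L$, $f_0\,\mathcal L\,u$ for a term operation $u$.

*The $\mathcal R$-class of $f_0$.* We cannot apply the induction hypothesis to $f_0$, which is only in $E_{d-1}$. But let $g(x_1,\dots,x_{n-1})=f(x_1,\dots,x_{n-1},x_1)$. This is a minor of $f$ along an onto map, so it is a full member of $E_d^{(n-1)}$, and $g\,\mathcal R\,t$ for some $t\in C$ by induction. By Lemma 11, and by (F) with $\eta(a_1)\ge\eta(f_0(a'))$,
$$g(a')=f(a',a_1)\ \mathcal R\ f_0(a')a_1\ \mathcal R\ f_0(a').$$
So $f_0\,\mathcal R\,t$.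

*Conclusion.* The values of $t,f_0,u$ at each tuple are in one $\mathcal J$-class, so $tu\,\mathcal R\,t$ and $tu\,\mathcal L\,u$ by (F), and $f_0\,\mathcal H\,tu$. As $d-1\ge d_H$, Proposition 6 gives $f_0\in C$. Lemma 11 gives $f\,\mathcal R\,f_0x_n\in C$.

So Claim R holds in all cases, and applying it to $\mathbf S^{\mathrm{op}}$ gives Claim L. (This uses (3) for smaller semigroups only.) Now let $d=\max(3,|S|^2,d_R,d_L,d_H)$ and $f\in E_d$. By Lemma 5 with $\Phi=C$, $f(a)=g(a|_A)$ with $g\in E_d$ full. Then $g\,\mathcal R\,t$ and $g\,\mathcal L\,u$ with $t,u\in C$, so $g\,\mathcal H\,tu$ by (F), and $g\in C$ by Proposition 6. Hence $f\in C$, and $E_d=C$. This proves (3), and Lemma 3 finishes the proof of Theorem 1. $\blacksquare$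

## 12. Theorem 2: which semigroups it covers, and the ideal of long products

*Examples for the hypothesis.* (i) $\{x,x^2,x^3\}$ with $x^4=x^2$: the element $x$ lies in no subgroup, but all products of two elements lie in the group $\{x^2,x^3\}$ with identity $x^2$. So $k=2$ works. (ii) Finite nilpotent semigroups: all products of some length $k$ equal $0$, and $\{0\}$ is a subgroup. (iii) Finite semigroups with a single idempotent $e$. In a product $s_1\cdots s_N$ with $N=|S|+1$, two of the prefixes $p_i=s_1\cdots s_i$ agree, say $p_i=p_j=p_iw$ with $i<j$ and $w=s_{i+1}\cdots s_j$. A power of $w$ is idempotent, so $p_i=p_ie$, and the product lies in $SeS$. The minimal ideal contains an idempotent, necessarily $e$, so $SeS$ is the minimal ideal. It is completely simple with one idempotent, i.e. a group. So $k=|S|+1$ works. (iv) The hypothesis cannot be replaced by "regular" or "inverse", since the Brandt monoid is inverse and not finitely related.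

Now fix $k\ge1$ and a finite $\mathbf S$ in which every product of $k$ elements lies in a subgroup. Quotients of $\mathbf S$ inherit this, with the same $k$. Section 4 and Lemmas 4, 5 and 10 hold for all finite semigroups, as stated there.

Let $T=S^k$ be the set of products of $k$ elements, an ideal of $\mathbf S$. If $x\in T$ lies in a subgroup $G$, then each $g\in G$ equals $x^k(x^{-k}g)\in S^{k+1}\subseteq T$. So $G\subseteq T$, and *$T$ is completely regular*. Every idempotent $e=e^k$ is in $T$.

*From now on $\mathcal R,\mathcal L,\mathcal H,\mathcal J$ are Green's relations of $T$*, $\eta:T\to Y=T/\mathcal J$ with classes $T_y$, $m\ge2$ is fixed with $x^{m+1}=x$ on $T$ and $x^m$ the identity of the $\mathcal H$-class of $x$, and $x^0=x^m$ for $x\in T$. (F) and (G) hold in $T$. We need $\eta$ on all of $S$.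

**Lemma 13.** $\eta$ extends to a homomorphism $\eta:S\to Y$.

*Example.* Let $S=\{1,0,n\}$, where $\{1,0\}$ is the semilattice with $1\cdot0=0$ and $n$ multiplies like $1$, so that $n\cdot n=1$. Then $k=2$, $T=\{1,0\}$, and the extension has $\eta(n)=\eta(1)$.

*Proof.* **Step 1: two-valued homomorphisms.** Let $\chi:T\to\{0,1\}$ be a homomorphism to the two-element meet semilattice with $\chi(e)=1$ for some $e\in T$. Put $\hat\chi(s)=\chi(es)$ for $s\in S$; recall $es\in T$. For $t\in T$, $\hat\chi(t)=\chi(e)\chi(t)=\chi(t)$. Also
$$\chi(es)=\chi(es)\chi(e)=\chi(ese)=\chi(e)\chi(se)=\chi(se).$$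
Hence, since $es,s'e\in T$,
$$\hat\chi(ss')=\chi(ess')\chi(e)=\chi((es)(s'e))=\chi(es)\chi(s'e)=\hat\chi(s)\hat\chi(s').$$
So $\hat\chi$ is a homomorphism extending $\chi$. If $\chi\equiv0$, put $\hat\chi\equiv0$.

**Step 2: putting them together.** For $y\in Y$ the map sending $z$ to $1$ if $z\ge y$, and to $0$ otherwise, is a homomorphism $Y\to\{0,1\}$. These maps separate the points of $Y$. Compose all homomorphisms $Y\to\{0,1\}$ with $\eta$ and extend them by Step 1. Together they give a homomorphism from $S$ to a power of $\{0,1\}$ whose restriction to $T$ is $\eta$ followed by an embedding of $Y$. As $s$ and $s^k\in T$ have the same image, the image of $S$ equals that of $T$, which is a copy of $Y$. $\square$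

Now (1) holds for $\eta:S\to Y$, and *full* is defined by means of it. Two facts let elements of $S$ act on $T$.

**(F′)** *For $p\in T$, $s\in S$ with $\eta(s)\ge\eta(p)$: $ps\,\mathcal R\,p$ and $sp\,\mathcal L\,p$.* Indeed $ps=p(p^0s)$ with $p^0s\in T_{\eta(p)}$; dually.

**(F″)** *If $p\,\mathcal R\,q$ in $T$ and $s\in S$, then $sp\,\mathcal R\,sq$.* If $p=qr$ with $r\in T^1$, then $sp=(sq)r$; symmetrically. Dually, $p\,\mathcal L\,q$ implies $ps\,\mathcal L\,qs$.

**Long words.** A short word, such as a single letter, need not have values in $T$, so $\mathcal R$ makes no sense for it. We call a word *long* if its length is at least $k$. Long words are $T$-valued. Let $D\subseteq C$ be the set of operations induced by long words. Renaming letters keeps the length and multiplying does not shorten words, so $D$ is closed under minors and pointwise products, and Section 4 applies to $\Phi=D$. We write $F_d$ for $D_d$: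
$$F_d=\{f:\ f^\sigma\in D\text{ for all }\sigma:[n]\to[d]\}.$$
If $d\ge|S|$, members of $F_d$ are $T$-valued: use the partition by one tuple. $D$ and $F_d$ are the same for $\mathbf S$ and $\mathbf S^{\mathrm{op}}$. For $k=1$, $D=C$ and $F_d=E_d$. The next lemma says that it suffices to work with $F_d$ and $D$.

**Lemma 14.** If $|S|\ge2$ and $F_{d'}=D$ for some $d'$, then $\mathbf S$ is finitely related.

*Proof.* Let $d=d'|S|^{2k}$, so $d\ge k$, and let $f\in E_d^{(n)}$; we show $f\in C$. We say $f$ depends on $i$ if there are $a,b$ differing exactly at $i$ with $f(a)\ne f(b)$.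

*Few variables.* Suppose the set $A$ of variables on which $f$ depends has at most $d$ elements. If $A\neq\emptyset$, $f(a)=g(a|_A)$, where $g$ is a minor of $f$ of arity $|A|\le d$. If $A=\emptyset$, $f$ is constant and $f(a)=g(a_1)$ with $g(x)=f(x,\dots,x)$. In both cases $g\in C$ by (M1) and (M3), so $f\in C$.

*Many variables.* Otherwise $f$ depends on distinct variables $i_1,\dots,i_k$. Choose $a^j,b^j$ differing exactly at $i_j$ with $f(a^j)\ne f(b^j)$. The partition $\pi_0$ by all $a^j,b^j$ has at most $|S|^{2k}$ blocks, each $\{i_j\}$ is a block by (2), and the minor for $\pi_0$ depends on these $k$ block variables. Let $\sigma:[n]\to[d']$. The common refinement of $\pi_0$ and the partition $\ker\sigma$ has at most $d$ blocks; let $t$ be a word for its minor. Coarsening to $\pi_0$ turns $t$ into a word of the same length which induces an operation depending on $k$ variables. So that word contains at least $k$ letters, and $t$ is long. Coarsening $t$ to $\ker\sigma$ and renaming letters gives a long word for $f^\sigma$. So $f\in F_{d'}=D\subseteq C$.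

Thus $E_d=C$, and Lemma 3 applies. $\square$

We show by induction on $|S|$, with $k$ fixed:
$$\text{there is }d\text{ with }F_d(\mathbf S)=D(\mathbf S)\tag{11}$$
(hence this holds for all larger $d$). For $|S|=1$ it is trivial. *From now on $|S|\ge2$ and always $d\ge|S|$.*

Lemma 5 with $\Phi=D$ and $\eta:S\to Y$ reduces members of $F_d$, $d\ge\max(3,|S|^2)$, to full members of $F_d$. The analogue of (4) is:
$$\text{if }f\in F_d^{(n)}\text{ is full, }\sigma:[n]\to[l]\text{ onto, }l\le d,\text{ there is a long }t\text{ with }c(t)=[l],\ f^\sigma\,\mathcal R\,t.\tag{12}$$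
Take a long word $t$ for $f^\sigma$. If $|Y|>1$, fullness forces $c(t)=[l]$ (evaluate with $v$ in one place and $u$ elsewhere, where $\eta(u)>\eta(v)$). If $|Y|=1$, replace $t$ by $ty_1\cdots y_l$, which is $\mathcal R$-related to $t$ by (F′).

## 13. The group part for long words

**Proposition 15.** There is $d_H$ such that every full $f\in F_{d_H}$ with $f\,\mathcal H\,t$ for some $t\in D$ is in $D$.

*Proof.* Put $e_n=(x_1\cdots x_n)^{km}$. It is induced by a long word, so $e_n\in D$. Its values $((a_1\cdots a_n)^k)^m$ are idempotents of $T$, and it is full. Let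
$$G_d^{(n)}=\{f\in F_d^{(n)}:f\,\mathcal H\,e_n\},\qquad\lambda_d(a)=\{f(a):f\in G_d^{(n)},\ f(c)=e_n(c)\text{ for all }c<a\}.$$
By (M1), $F_d$ contains $D$ and is closed under products. So $G_d^{(n)}$ is a nonempty finite subsemigroup, hence a subgroup, of $\prod_{a\in S^n}H_{e_n(a)}$, a product of groups contained in $T$. By (M2), $\lambda_d(a)$ decreases as $d$ grows. We go through the steps of Proposition 6.

**Step (a)** is a count in the finite group $G_d^{(n)}$ via the kernels $K_j$, and holds verbatim: $|G_d^{(n)}|=\prod_a|\lambda_d(a)|$. **Step (b)** is a statement about words over the finite alphabet $S$.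

**Step (c).** Let $a\le_Eb$ with $a\in S^n$, $b\in S^l$, and take $\tau$ as before. It is onto, $a\circ\tau=b$, and (5) holds. Let $e'=e_l^\tau$, $p=e_ne'$, $q=e'(e_ne'e_n)^{m-1}$. All three are in $D$, which is closed under minors and products. The values of $e_n$ and $e'$ are idempotents of $T$ with $\eta(e'(c))=\eta(e_n(c))$, as $\tau$ is onto. For $g\in G_d^{(l)}$ with $g(c)=e_l(c)$ for all $c<b$, put $\tilde g=pg^\tau q\in F_d^{(n)}$. As $g^\tau(c)\in H_{e'(c)}$, (G) in $T$ gives $\tilde g\in G_d^{(n)}$. For $c<a$, (5) gives $g^\tau(c)=e'(c)$, so $\tilde g(c)=p(c)e'(c)q(c)=p(c)q(c)=e_n(c)$. So $p(a)g(b)q(a)=\tilde g(a)\in\lambda_d(a)$, and $x\mapsto p(a)xq(a)$ is injective on $H_{e'(a)}=H_{e_l(b)}$. Hence $|\lambda_d(b)|\le|\lambda_d(a)|$.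

**Step (d)** uses only (b), (c), the monotonicity of $\lambda_d(a)$ in $d$ and the bound $|\lambda_d(a)|\le|S|$. Carried out for $d\ge|S|$, it gives $d_H\ge|S|$ with $\lambda_d(a)=\lambda_{d_H}(a)$ for all $d\ge d_H$ and all $a$.

**Step (e).** As before $G_{d_H}^{(n)}=G_d^{(n)}$ for all $d\ge d_H$. Taking $d\ge n$, (M3) for $\Phi=D$ gives $G_{d_H}^{(n)}\subseteq D$. Let $f\in F_{d_H}^{(n)}$ be full, $f\,\mathcal H\,t\in D$. Then $t^0=t^m\in D$ has idempotent values with $\eta(t^0(a))=\eta(f(a))=\eta(e_n(a))$, and $f(a)\in H_{t^0(a)}$. Put $p=e_nt^0$ and $q=t^0(e_nt^0e_n)^{m-1}$, both in $D$. By (G), $pfq\in G_{d_H}^{(n)}\subseteq D$ and $f=t^0ft^0=q(pfq)p\in D$. $\square$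

## 14. Invisible order: $k$ leading letters instead of one

**Definition ($\mathcal R$-ordered).** $\mathbf S$ is $\mathcal R$-ordered if for all long $u,v$ with $c(u)=c(v)$ and $|c(u)|\ge k$: $u\,\mathcal R\,v$ implies $\bar0(u)=\bar0(v)$.

For $k=1$ this is the old definition. If $|c(u)|\ge k$ and $u=u_0xu_1$ as in Section 9, then $u_0x$ contains at least $k$ letters, so it is long, and (F′) gives
$$u\ \mathcal R\ u_0x.\tag{13}$$

**Lemma 16.** Let $\mathbf S$ be not $\mathcal R$-ordered. For $z\in T$ and $y\le\eta(z)$, all elements $zs$ $(s\in T_y)$ lie in one $\mathcal R$-class $\theta_y(z)$. If $z,z'\in T$, $y'\le y\le\eta(z)\wedge\eta(z')$ and $\theta_y(z)=\theta_y(z')$, then $\theta_{y'}(z)=\theta_{y'}(z')$.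

*Proof.* Take long $u,v$ with $c(u)=c(v)$, $|c(u)|\ge k$, $u\,\mathcal R\,v$, $x=\bar0(u)\ne x'=\bar0(v)$. By (13), $u_0x\,\mathcal R\,v_0x'$, with $x'\in c(u_0)\not\ni x$ and $x\in c(v_0)\not\ni x'$. Let $e$ be an idempotent and $g,h$ idempotents in $eTe$. Substituting $x'\mapsto g$, $x\mapsto h$ and all other letters $\mapsto e$ turns $u_0$ into $g$ and $v_0$ into $h$, so $gh\,\mathcal R\,hg$.

Let $y\le\eta(e)$, $s,s'\in T_y$, $g=(ese)^0$, $h=(es'e)^0$. These are idempotents in $eTe\cap T_y$. By (F) in $T$,
$$es\,\mathcal R\,ese\,\mathcal R\,g\,\mathcal R\,gh\,\mathcal R\,hg\,\mathcal R\,h\,\mathcal R\,es'e\,\mathcal R\,es'.$$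
For $z\in T$ take $e=z^0$ and multiply by $z$ on the left.

For the second claim let $s\in T_y$. As $zs\,\mathcal R\,z's$, $zs=z'sr$ for some $r\in T^1$. Then $\eta(sr)\le y\le\eta(z')$, so $\eta(sr)=\eta(z'sr)=\eta(zs)=y$. For $s'\in T_{y'}$, $z(ss')=z'(srs')$ with $ss',srs'\in T_{y'}$, so $\theta_{y'}(z)$ and $\theta_{y'}(z')$ meet and are equal. $\square$

**Lemma 17.** If $\mathbf S$ is not $\mathcal R$-ordered and $d\ge|S|^{2k+2}$, every full $f\in F_d$ is $\mathcal R$-related to a member of $D$.

*Proof.* Note $d\ge k+1$. Let $f$ be $n$-ary. If $n\le d$, then $f\in D$ by (M3). Let $n>d$. For a full $T$-valued $f$ call $i$ *$\theta$-essential* if there are $a,b\in S^n$ differing exactly at $i$ with $\theta_y(f(a))\ne\theta_y(f(b))$ for $y=\eta(\Pi a)\wedge\eta(\Pi b)$.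

**Step 1: full members of $D$ have at most $k$ $\theta$-essential variables.** Let $t=pt'$ be a long word with $|p|=k$ ($t'$ possibly empty), and let $y\le\eta(\Pi a)$. For $s\in T_y$ we have $t(a)s=p(a)(t'(a)s)$ with $p(a)\in T$ and $t'(a)s\in T_y$, so
$$\theta_y(t(a))=\theta_y(p(a)).\tag{14}$$
If $a,b$ differ exactly at $i$ and $x_i\notin c(p)$, then $p(a)=p(b)$, so $i$ is not made $\theta$-essential by $a,b$. And $|c(p)|\le k$.

**Step 2: so has $f$.** If $f$ had $k+1$ $\theta$-essential variables, take the partition by the $2k+2$ witness tuples. It has at most $d$ blocks, and each of these variables forms a singleton block by (2). The minor is a full member of $D$ with $k+1$ $\theta$-essential variables, contradicting Step 1.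

**Step 3: the word.** Let $A$ be the set of $\theta$-essential variables of $f$, so $|A|\le k<n$. Fix $j_0\notin A$, and let $\sigma$ be given by the partition into the singletons of $A$ and the block $[n]\setminus A$; it has at most $k+1\le d$ blocks. The minor $f^\sigma$ is induced by a long word $t=pt'$ with $|p|=k$. Let $\hat p$ arise from $p$ by replacing the letter of $\{i\}$ by $x_i$ $(i\in A)$ and the letter of $[n]\setminus A$ by $x_{j_0}$.

Let $a\in S^n$, $y=\eta(\Pi a)$, and let $a'$ agree with $a$ on $A$ and be $a_{j_0}$ elsewhere. Go from $a$ to $a'$ changing one coordinate outside $A$ at a time. All tuples $b$ on the way satisfy $\eta(\Pi b)\ge y$. For consecutive $b,b'$ the changed coordinate is not $\theta$-essential, so $\theta_w(f(b))=\theta_w(f(b'))$ with $w=\eta(\Pi b)\wedge\eta(\Pi b')=\eta(f(b))\wedge\eta(f(b'))\ge y$. Lemma 16 gives $\theta_y(f(b))=\theta_y(f(b'))$. Hence $\theta_y(f(a))=\theta_y(f(a'))$. By (F), $f(a)\in\theta_y(f(a))$, as $f(a)\in T_y$. By (14) for the tuple of block values of $a'$, $\theta_y(f(a'))=\theta_y(\hat p(a))$, and this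 contains $\hat p(a)(a_1\cdots a_n)^k$, as $(a_1\cdots a_n)^k\in T_y$. So $f\,\mathcal R\,\hat p\,(x_1\cdots x_n)^k\in D$. $\square$

## 15. Visible order: stripping a variable while keeping words long

Let $\mathbf S$ be $\mathcal R$-ordered.

**Lemma 18.** If $u,v$ are long, $c(u)=c(v)$ and $u\,\mathcal R\,v$, then the first occurrences of letters come in the same order in $u$ and $v$.

*Proof.* Suppose $y$ occurs first before $z$ in $u$, but after $z$ in $v$. With new letters, $w_1\cdots w_ku\,\mathcal R\,w_1\cdots w_kv$ by (F″). Substituting $w_1$ for all letters other than $y,z,w_1,\dots,w_k$ gives long $\mathcal R$-related words with content $\{w_1,\dots,w_k,y,z\}$, which has at least $k$ letters, and with letters $\bar0$ equal to $z$ and $y$. This is a contradiction. $\square$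

Let $f\in F_d^{(n)}$ be full, $d\ge4$, $n\ge2$. For each partition $\pi$ with at most $d$ blocks take a long word as in (12). By Lemma 18 its first-occurrence order $<_\pi$ on the blocks is well defined. Renaming letters keeps words long, so if $\pi'$ coarsens $\pi$ via $\tau$, $t^\tau$ is such a word for $\pi'$, and the condition of Lemma 10 holds. So after permuting variables, *(9) holds for $f$.*

**Definition.** Let $a\sim b$ iff $as\,\mathcal R\,bs$ for all $s\in T$.

This is a congruence on $\mathbf S$: if $a\sim b$, $c\in S$ and $s\in T$, then $acs\,\mathcal R\,bcs$ since $cs\in T$, and $cas\,\mathcal R\,cbs$ by (F″). Let $\mathbf S_R=\mathbf S/{\sim}$. The multipliers here are only from $T$. For elements of $T$ that is no loss: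

**Lemma 19.** If $c,c'\in T$ and $c\sim c'$, then $cs\,\mathcal R\,c's$ for all $s\in S$.

*Proof.* From $c=cc^0\,\mathcal R\,c'c^0$ we get $\eta(c)\le\eta(c')$, and by symmetry they are equal. So $\eta(cs)=\eta(c's)$. With $r=s(cs)^0\in T$,
$$cs=cs(cs)^0=cr\ \mathcal R\ c'r=c's(cs)^0\ \mathcal R\ c's,$$
the last step by (F′). $\square$

**Lemma 20.** Let $\mathbf S$ be $\mathcal R$-ordered, $d\ge\max(4,k+1,|S|^2+1)$, $n>d$, $f\in F_d^{(n)}$ full, variables permuted as in (9). There is $f_0\in F_{d-1}(\mathbf S_R)$ of arity $n-1$ such that $f(a',s)\,\mathcal R\,cs$ for all $a'\in S^{n-1}$, $s\in S$ and $c\in T$ with $[c]_\sim=f_0([a'])$. If $\sim$ is equality, $f_0:S^{n-1}\to S$ is full and $T$-valued.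

*Proof.* **Step 1: strip the last letter from minors with at least $k$ blocks.** Call an onto map $\rho:[n-1]\to[l]$ *admissible* if $k\le l\le d-1$. Extend it to $\sigma:[n]\to[l+1]$ by $\sigma(n)=l+1$. By (12) and (9), $f^\sigma\,\mathcal R\,t$ with $t$ long, $c(t)=[l+1]$, $\bar0(t)=y_{l+1}$. So $t=t_0y_{l+1}t_1$ with $c(t_0)=[l]$. As $l\ge k$, $t_0$ is long, and $t\,\mathcal R\,t_0y_{l+1}$ by (F′). Hence
$$f(\alpha\circ\rho,s)\ \mathcal R\ t_0(\alpha)s\qquad(\alpha\in S^l,\ s\in S).\tag{15}$$

**Step 2: enough admissible maps.** A partition of $[n-1]$ with fewer than $k$ blocks can be refined to one with exactly $k$ blocks, since $n-1\ge k$. As $k\le d-1$ and $|S|^2\le d-1$, each $a'$ is $\alpha\circ\rho$, and each pair $a',b'$ is $\alpha\circ\rho,\beta\circ\rho$, for some admissible $\rho$.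

**Step 3: define $f_0$.** For $a'=\alpha\circ\rho$ the element $c=t_0(\alpha)\in T$ satisfies $f(a',s)\,\mathcal R\,cs$ for all $s\in S$. Any two elements $c$ satisfying this for all $s\in T$ are $\sim$-related. So $f_0(a')=[c]_\sim$ is well defined, and $f_0(\alpha\circ\rho)=[t_0(\alpha)]_\sim$ for all admissible $\rho$ and all $\alpha$. If $a'_i\sim b'_i$ for all $i$, write $a'=\alpha\circ\rho$, $b'=\beta\circ\rho$ with a common admissible $\rho$. Then $t_0(\alpha)\sim t_0(\beta)$, so $f_0(a')=f_0(b')$. Thus $f_0$ is an operation on $\mathbf S_R$.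

**Step 4: $f_0\in F_{d-1}(\mathbf S_R)$.** Minors of $f_0$ for admissible $\rho$ are induced by the long words $t_0$. Minors for onto $\rho$ with $l<k$ are coarsenings of minors with exactly $k$ blocks, hence induced by long words. A non-onto $\rho$ factors through its image.

**Step 5: arbitrary $c$.** Let $c\in T$ with $[c]_\sim=f_0([a'])$ and $a'=\alpha\circ\rho$. Then $c\sim t_0(\alpha)$, both in $T$, and Lemma 19 gives $cs\,\mathcal R\,t_0(\alpha)s\,\mathcal R\,f(a',s)$ for all $s\in S$.

If $\sim$ is equality, $f_0(a')=t_0(\alpha)\in T$ with $c(t_0)=[l]$, so $f_0$ is $T$-valued and full. $\square$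

Dually, $\mathbf S$ is $\mathcal L$-ordered if $\mathbf S^{\mathrm{op}}$ is $\mathcal R$-ordered, $a\approx b$ iff $sa\,\mathcal L\,sb$ for all $s\in T$, and $\mathbf S_L=\mathbf S/{\approx}$.

**Lemma 21.** If $\sim$ and $\approx$ are both equality, $\mathbf S$ is a semilattice. A semilattice is neither $\mathcal R$- nor $\mathcal L$-ordered.

*Proof.* Suppose some $T_y$ has more than one element, with $y$ minimal. Let $a,b\in T_y$, $a\,\mathcal R\,b$, $s\in T$. If $\eta(s)\ge y$, then $as\,\mathcal R\,a\,\mathcal R\,b\,\mathcal R\,bs$. Otherwise $as=bs$, both being in the singleton $T_{y\wedge\eta(s)}$. So $a\sim b$ and $a=b$. Thus $\mathcal R$, and dually $\mathcal L$, is trivial on $T_y$, and $a\,\mathcal R\,ab\,\mathcal L\,b$ gives $a=b$ for all $a,b\in T_y$, a contradiction. So all $T_y$ are singletons. Now let $a,b\in S$ with $\eta(a)=\eta(b)$. For $s\in T$, $as$ and $bs$ are in the same singleton, so $as=bs$. Hence $a\sim b$ and $a=b$. So $\eta:S\to Y$ is injective, and $\mathbf S$ is a semilattice.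

In a semilattice the words $x_1\cdots x_{k+1}$ and $x_{k+1}x_1\cdots x_k$ induce the same operation. They are long, with the same content of $k+1$ letters, but have different letters $\bar0$, namely $x_{k+1}$ and $x_k$. Dually for $\mathcal L$. $\square$

## 16. Assembling Theorem 2

Assume (11) for all smaller semigroups satisfying the hypothesis for the same $k$.

**Claim R.** *There is $d_R$ such that every full $f\in F_{d_R}$ is $\mathcal R$-related to a member of $D$.* **Claim L** is the dual, with constant $d_L$. Full operations in $F_d$ of arity $n\le d$ are in $D$ by (M3), so in each case let $n>d$.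

**Case 1: $\mathbf S$ is not $\mathcal R$-ordered.** Lemma 17.

**Case 2: $\mathbf S$ is $\mathcal R$-ordered and $|S_R|<|S|$.** By induction $F_{d'}(\mathbf S_R)=D(\mathbf S_R)$ for some $d'$. Let $d\ge\max(4,k+1,|S|^2+1,d'+1)$ and let $f\in F_d^{(n)}$ be full, permuted as in (9). By Lemma 20, $f_0\in F_{d-1}(\mathbf S_R)=D(\mathbf S_R)$ is induced by a long word $t_0$. Then $c=t_0(a')\in T$ has $[c]_\sim=f_0([a'])$, so $f(a',s)\,\mathcal R\,t_0(a')s$, i.e. $f\,\mathcal R\,t_0x_n\in D$.

**Case 3: $\mathbf S$ is $\mathcal R$-ordered and $\sim$ is equality.** By Lemma 21, $\approx$ is not equality, since otherwise $\mathbf S$ would be a semilattice and not $\mathcal R$-ordered. So Claim L holds by the dual of Case 1 or of Case 2. Let $d=\max(4,k,|S|^2,d_L,d_H)+1$. By induction on $n$ we show that every full $f\in F_d^{(n)}$ is $\mathcal R$-related to a member of $D$. For $n\le d$ this is (M3). For $n>d$, permute as in (9) and take $f_0\in F_{d-1}^{(n-1)}(\mathbf S)$, full and $T$-valued, from Lemma 20. Since $d-1\ge d_L$, $f_0\,\mathcal L\,u$ with $u\in D$. The operation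 $g(a')=f(a',a_1)$ is a full member of $F_d^{(n-1)}$, so $g\,\mathcal R\,t\in D$ by induction. By Lemma 20 with $c=f_0(a')\in T$, and by (F′),
$$g(a')=f(a',a_1)\ \mathcal R\ f_0(a')a_1\ \mathcal R\ f_0(a').$$
So $f_0\,\mathcal R\,t$ and $f_0\,\mathcal L\,u$. By (F) in $T$, $tu\,\mathcal R\,t$ and $tu\,\mathcal L\,u$, so $f_0\,\mathcal H\,tu\in D$. As $d-1\ge d_H$, Proposition 15 gives $f_0\in D$. Then $f\,\mathcal R\,f_0x_n\in D$ by Lemma 20.

So Claim R holds, and by duality Claim L. Let $d=\max(3,|S|^2,d_R,d_L,d_H)$ and $f\in F_d$. By Lemma 5 with $\Phi=D$, $f(a)=g(a|_A)$ with $g\in F_d$ full. Then $g\,\mathcal R\,t$ and $g\,\mathcal L\,u$ with $t,u\in D$, so $g\,\mathcal H\,tu\in D$ by (F), and $g\in D$ by Proposition 15. A long word for $g$, with its letters renamed by the elements of $A$, is a long word for $f$, so $f\in D$. Thus $F_d=D$, which proves (11). For $|S|\ge2$, Lemma 14 completes the proof of Theorem 2. For $|S|=1$ the theorem is trivial. $\blacksquare$
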